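
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem*{conjecture}{Conjecture (Winkler)}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\numberwithin{equation}{section}

\title{Vertex Deletion and Mean Distance:\\ A Proof of Winkler's Conjecture}


\begin{abstract}
The mean distance $\mu(G)$ of a connected graph $G$ is the average of $d(u,v)$ over all pairs of
vertices. We prove Winkler's conjecture: every connected graph $G$ with at least three vertices has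
a vertex $v$ such that $G-v$ is connected and $\mu(G-v)/\mu(G)<4/3$. The constant $4/3$ is best
possible, as cycles show. For $2$-connected graphs we prove more: the average of $\mu(G-v)$ over
all vertices $v$ is less than $\frac43\mu(G)$, and a corresponding inequality, with an
explicit error term that is attained by cycles, holds for the distances from any fixed vertex.
The proof builds a spanning subgraph from a cycle by adding ears along a breadth-first search tree,
and shows that a suitable potential never decreases.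
\end{abstract}

\section{The question and the results}

All graphs are finite and simple. For a connected graph $G$ let $d_G(u,v)$ be the distance
between $u$ and $v$, and put
\[
\sigma(G)=\sum_{\{u,v\}\subseteq V(G)}d_G(u,v),\qquad
\mu(G)=\sigma(G)\Big/\binom n2\quad(n=|V(G)|\ge 2).
\]
Thus $\mu(G)$ is the mean distance of $G$. Deleting a vertex $v$ has two effects: the pairs that
contain $v$ disappear, and the remaining pairs may move apart, because shortest paths through
$v$ are destroyed. How much must the mean distance grow if we may choose $v$?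
The following conjecture is stated in \cite{DGT}.

\begin{conjecture}
Every connected graph $G$ has a vertex $v$ for which $\mu(G-v)/\mu(G)<4/3$.
\end{conjecture}

Since $\mu(G-v)$ makes sense only if $G-v$ is connected and has at least two vertices, we take
$|V(G)|\ge3$ and require that $G-v$ be connected.

The number $\frac43$ comes from cycles. In the cycle $C_n$ the distances from a fixed vertex add up
to $\lfloor n^2/4\rfloor$, so $\mu(C_n)=\lfloor n^2/4\rfloor/(n-1)$. In the path $P_m$ there are
$m-k$ pairs at distance $k$, so $\sigma(P_m)=\sum_k k(m-k)=\binom{m+1}{3}$ and $\mu(P_m)=(m+1)/3$.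
Whichever vertex $v$ we delete from $C_n$, we obtain $P_{n-1}$, and
\[
\frac{\mu(C_n-v)}{\mu(C_n)}=\frac43\cdot\frac{n-1}{n}\ (n\text{ even}),\qquad
\frac{\mu(C_n-v)}{\mu(C_n)}=\frac43\cdot\frac{n}{n+1}\ (n\text{ odd}).
\]
These ratios tend to $\frac43$, so no smaller constant would do. In a long cycle every vertex is on
many shortest paths and most detours are long, so one may guess that cycles are the worst case. On the
other hand, a bad choice of $v$ can be arbitrarily bad: in a wheel all distances are at most $2$, while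
deleting the hub leaves a cycle $C_m$ with $\mu(C_m)>m/4$. This suggests averaging
over $v$, at least if every $G-v$ is connected.

We prove the conjecture. A graph is \emph{$2$-connected} if it is connected, has at least $3$
vertices and has no cut vertex. For a vertex $x$ of a connected graph $H$ put
$\sigma_H(x)=\sum_y d_H(x,y)$, so that $\sigma(H)=\frac12\sum_x\sigma_H(x)$.

\begin{theorem}\label{thm:main}
Every connected graph $G$ of order $n\ge3$ has a vertex $v$ such that $G-v$ is connected and
$\mu(G-v)/\mu(G)<\frac43$.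
\end{theorem}

\begin{theorem}\label{thm:average}
Let $G$ be $2$-connected of order $n$. For every $x\in V(G)$,
\begin{equation}\label{eq:rootaverage}
\sum_{v\ne x}\sigma_{G-v}(x)<\tfrac43(n-2)\,\sigma_G(x).
\end{equation}
Consequently
\begin{equation}\label{eq:average}
\sum_v\sigma(G-v)<\tfrac43(n-2)\,\sigma(G)\qquad\text{and}\qquad
\frac1n\sum_v\mu(G-v)<\tfrac43\,\mu(G).
\end{equation}
\end{theorem}

\begin{theorem}\label{thm:sharp}
Let $G$ be $2$-connected of order $n$ and $x\in V(G)$. There is a cycle $C\ni x$ in $G$ with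
$d_C(x,y)=d_G(x,y)$ for all $y\in V(C)$. For every such cycle, of length $\ell$ say,
\[
\sum_{v\ne x}\sigma_{G-v}(x)\le\tfrac43(n-2)\,\sigma_G(x)-\tfrac13\eta(\ell),\qquad
\eta(\ell)=\begin{cases}\ell(\ell-2)&\ell\text{ even},\\(\ell-1)(\ell-2)&\ell\text{ odd},\end{cases}
\]
with equality when $G=C$ is a cycle.
\end{theorem}

\paragraph{Plan.} The heart of the matter is Theorem~\ref{thm:sharp}. In
Section~\ref{sec:delays} we rewrite it as an upper bound on the total \emph{delay} of the
vertices, as seen from $x$, when one vertex is deleted, and derive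
Theorem~\ref{thm:average} from it. We then build a spanning subgraph of
$G$ from the cycle $C$ by adding ears along a breadth-first search tree
(Sections~\ref{sec:pairs} and~\ref{sec:ears}). The bound is an equality for the cycle, and we show that
adding an ear never reduces the slack in it (Section~\ref{sec:potential}). For this we need to know how
much delay a single vertex can suffer; that is the subject of Section~\ref{sec:vertex}. Finally,
Section~\ref{sec:cut} treats graphs with cut vertices by averaging over a smallest end block.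

\section{Fixing a root: delays}\label{sec:delays}

Let $G$ be $2$-connected of order $n$ and let $x\in V(G)$. For $v\neq x$ and $y\ne v$ the number
$d_{G-v}(x,y)-d_G(x,y)\ge0$ is the \emph{delay} of $y$ when $v$ is deleted. Let
\[
R_x(G)=\sum_{v\ne x}\ \sum_{y\ne v}\bigl(d_{G-v}(x,y)-d_G(x,y)\bigr).
\]
Then
\[
\sum_{v\neq x}\sigma_{G-v}(x)=\sum_{v\ne x}\bigl(\sigma_G(x)-d_G(x,v)\bigr)+R_x(G)
=(n-2)\sigma_G(x)+R_x(G).
\]
So the factor $\frac43=1+\frac13$ means that the total delay may be one third of
$(n-2)\sigma_G(x)$, and the inequality of Theorem~\ref{thm:sharp} is equivalent to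
\begin{equation}\label{eq:goal}
3R_x(G)\le(n-2)\sigma_G(x)-\eta(\ell).
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:average} from Theorem~\ref{thm:sharp}]
As $\eta(\ell)>0$ for $\ell\ge3$, \eqref{eq:rootaverage} holds. Summing it over all
$x$ gives $2\sum_v\sigma(G-v)<\frac43(n-2)\cdot2\sigma(G)$, the first inequality of
\eqref{eq:average}. Since
\begin{equation}\label{eq:mu}
\frac{\mu(G-v)}{\mu(G)}=\frac n{n-2}\cdot\frac{\sigma(G-v)}{\sigma(G)},
\end{equation}
the second inequality of \eqref{eq:average} is equivalent to the first.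
\end{proof}

\section{Rooted pairs}\label{sec:pairs}

To see which deletions delay which vertices, we fix one shortest path from $x$ to each vertex.

\begin{definition}
A \emph{rooted pair} $(H,T)$ with root $x$ consists of a $2$-connected graph $H$ and a spanning
tree $T$ of $H$ with $d_T(x,y)=d_H(x,y)=:d(y)$ for all $y$. We call $d(y)$ the \emph{level} of $y$.
Let $A(y)$ be the set of vertices other than $x,y$ on the $T$-path from $x$ to $y$. If $v\in A(y)$,
then $y$ is a \emph{descendant} of $v$.
\end{definition}

So $A(x)=\emptyset$ and $|A(y)|=d(y)-1$ for $y\ne x$. Put $n=|V(H)|$ and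
$\sigma=\sum_y d(y)=\sigma_H(x)$. For $v\ne x$ and $y\ne v$ let
\[
t_v(y)=d_{H-v}(x,y)-d(y)\ge0 .
\]
If $v\notin A(y)$, then the $T$-path from $x$ to $y$ avoids $v$ and $t_v(y)=0$. Thus only descendants of
$v$ can be delayed by the deletion of $v$. For $v,y\ne x$ define
\[
e(y)=\sum_{v\in A(y)}t_v(y),\qquad m(v)=\max\{t_v(y):v\in A(y)\},\qquad
R=\sum_{y\ne x}e(y),
\]
with $m(v)=0$ if $v$ has no descendant. Thus $e(y)$ is the total delay suffered by $y$, while $m(v)$ is the
largest delay caused by $v$, and $R=R_x(H)$. Our \emph{potential} is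
\[
\Phi(H)=(n-2)\sigma-3R .
\]

\begin{lemma}\label{lem:basic}
Let $(H,T)$ be a rooted pair.
\begin{enumerate}
\item[(a)] If $h\ge1$ is the level of some vertex, then $n\ge2h$ and $\sigma\ge n+h(h-2)$.
\item[(b)] If $v\in A(y)$, then $t_v(y)\le n-2-d(y)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $E$ be the maximum level. Levels of adjacent vertices differ by at most $1$, so every path from
$x$ to a vertex of level $E$ meets every level. If one of the levels $1,\dots,E-1$ had only one vertex,
this would be a cut vertex of $H$. So each of these levels has at least two vertices. Take two vertices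
on each of the levels $1,\dots,h-1$ and one on level $h$. These are $2h-1$ vertices other than $x$, so
$n\ge2h$, and their levels add up to $h^2$. The other $n-2h$ vertices different from $x$ have level
at least~$1$.

(b) A shortest $x$--$y$ path in $H-v$ has $d(y)+t_v(y)+1\le n-1$ vertices.
\end{proof}

Part (a) is where $2$-connectedness enters the estimates: a vertex can be far from $x$ only if there
are many vertices, and many of them far away.

\begin{lemma}\label{lem:cycle}
Let $H$ be a cycle of length $\ell$ through $x$ and $T$ a path obtained from it by deleting an edge such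
that $(H,T)$ is a rooted pair with root $x$. A vertex $y\neq x$ at level $d$ has
$e(y)=(d-1)(\ell-2d)$. Moreover, $\sigma=\lfloor\ell^2/4\rfloor$ and $\Phi(H)=\eta(\ell)$.
\end{lemma}

\begin{proof}
After deleting one of the $d-1$ vertices in $A(y)$, one must go around the cycle the other way, which takes
$\ell-d$ steps, a delay of $\ell-2d$. Let $\ell=2h$. Then levels $1,\dots,h-1$ have two vertices
and level $h$ has one, so $\sigma=h^2$. The vertex at level $h$ has delay $0$, and
\[
R=2\sum_{d=1}^{h-1}(d-1)(2h-2d)=4\sum_{d=1}^{h}(d-1)(h-d)=4\binom h3,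
\]
since $(d-1)(h-d)$ counts the triples in $\{1,\dots,h\}$ with middle element $d$. Hence
\[
\Phi(H)=2(h-1)h^2-2h(h-1)(h-2)=4h(h-1)=\ell(\ell-2).
\]
Let $\ell=2h+1$. Then levels $1,\dots,h$ have two vertices each, $\sigma=h(h+1)$, and
\[
R=2\sum_{d=1}^{h}(d-1)\bigl(2(h-d)+1\bigr)=4\binom h3+h(h-1)=\tfrac13h(h-1)(2h-1).
\]
Hence $\Phi(H)=(2h-1)h(h+1)-h(h-1)(2h-1)=2h(2h-1)=(\ell-1)(\ell-2)$.
\end{proof}

\section{Ears}\label{sec:ears}

\subsection{Building the graph along a tree}

It is a textbook fact that a $2$-connected graph stays $2$-connected when a path with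
two distinct end vertices in the graph, and no other vertex in it, is added. We use such additions that
respect the tree.

\begin{definition}
Let $(H,T)$ be a rooted pair with root $x$, let $a\ne b$ be vertices of $H$, let $p,q\ge0$ with
$p+q\ge1$, and let $w_1,\dots,w_p,z_1,\dots,z_q$ be new vertices. Put $w_0=a$, $z_0=b$, $w=w_p$,
$z=z_q$. Add the path $w_0w_1\cdots w_p\,z_q\cdots z_1z_0$ to $H$, and all its edges except $wz$ to
$T$. If the result $(H',T')$ is again a rooted pair with root $x$, we say that it arises from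
$(H,T)$ by \emph{adding an ear}. The sets $W=\{w_1,\dots,w_p\}$ and $Z=\{z_1,\dots,z_q\}$ are the
\emph{sides} of the ear. The vertices of $H$ are called \emph{old}.
\end{definition}

The definition is symmetric in the two sides, one of which may be empty. Old vertices keep their
levels, and $d(w_i)=d(a)+i$, $d(z_j)=d(b)+j$; see Figure~\ref{fig:ear}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95, every node/.style={font=\small}]
\draw[thick] (0,0)--(-1.2,-1.4)--(-1.5,-2.1);
\draw[thick,dotted] (-1.5,-2.1)--(-1.5,-3.1);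
\draw[thick] (0,0)--(1.2,-1.1)--(1.5,-1.8);
\draw[thick,dotted] (1.5,-1.8)--(1.5,-3.1);
\draw[dashed] (-1.5,-3.1)--(1.5,-3.1);
\fill (0,0) circle (2pt) node[above] {$x$};
\fill (-1.2,-1.4) circle (2pt) node[left] {$a$};
\fill (-1.5,-2.1) circle (2pt) node[left] {$w_1$};
\fill (-1.5,-3.1) circle (2pt) node[left] {$w_p=w$};
\fill (1.2,-1.1) circle (2pt) node[right] {$b$};
\fill (1.5,-1.8) circle (2pt) node[right] {$z_1$};
\fill (1.5,-3.1) circle (2pt) node[right] {$z_q=z$};
\begin{scope}[xshift=7.3cm]
\draw[thick] (0,0)--(0,-1.0)--(-1.0,-1.6);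
\draw[thick,dotted] (-1.0,-1.6)--(-1.5,-3.1);
\draw[thick] (0,-1.0)--(0.9,-1.9)--(1.2,-2.5);
\draw[thick,dotted] (1.2,-2.5)--(1.4,-3.1);
\draw[dashed] (-1.5,-3.1)--(1.4,-3.1);
\fill (0,0) circle (2pt) node[above] {$x$};
\fill (0,-1.0) circle (2pt) node[right] {$\,a$};
\fill (-1.0,-1.6) circle (2pt) node[left] {$w_1$};
\fill (-1.5,-3.1) circle (2pt) node[left] {$w_p=w$};
\fill (0.9,-1.9) circle (2pt) node[right] {$b$};
\fill (1.2,-2.5) circle (2pt) node[right] {$z_1$};
\fill (1.4,-3.1) circle (2pt) node[right] {$z_q=z$};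
\end{scope}
\end{tikzpicture}
\caption{An ear with ends $a$ and $b$. Solid and dotted lines are paths of the tree (with further
vertices not drawn), and the dashed edge $wz$ is the only new edge outside the tree. Left: $a$ is not on the
tree path from $x$ to $b$. If $a$ is deleted, $w_i$ can be reached through $b$, $z$ and $w$. Right:
$a$ is on the tree path from $x$ to $b$. Then the deletion of $a$ may delay $b$ as well, and our bound
for the delay of $w_i$ includes this delay.}
\label{fig:ear}
\end{figure}

Recall that a breadth-first search (BFS) tree $T$ of $G$ from $x$ is obtained by choosing, for each vertex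
$y\ne x$, a neighbor of $y$ that is closer to $x$ by one, the \emph{parent} of $y$. Every choice of
parents gives a spanning tree with $d_T(x,\cdot)=d_G(x,\cdot)$.

\begin{lemma}\label{lem:build}
Let $G$ be $2$-connected and $x\in V(G)$.
\begin{enumerate}
\item[(a)] There is a cycle $C\ni x$ with $d_C(x,y)=d_G(x,y)$ for all $y\in V(C)$.
\item[(b)] For each such cycle $C$ there are a BFS tree $T$ of $G$ from $x$ and subgraphs
$C=H_0\subset H_1\subset\dots\subset H_k$ of $G$ with $V(H_k)=V(G)$ such that each
$(H_i,T[V(H_i)])$ is a rooted pair with root $x$ and levels $d_G(x,\cdot)$ and, for $i\ge1$, arises from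
the previous one by adding an ear. Moreover, $R_x(G)\le R_x(H_k)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $T$ be any BFS tree from $x$. All edges at $x$ are tree edges, as the neighbors of
$x$ have parent $x$. Since $\deg x\ge2$, the forest $T-x$ has at least two components, and since
$G-x$ is connected, some edge $uu'$ of $G-x$ joins two of them. It is not a tree edge. Together with the
$T$-paths from $x$ to $u$ and to $u'$, which meet only in $x$, it forms a cycle $C$ of length
$\ell=d(u)+d(u')+1$, where $d(\cdot)=d_G(x,\cdot)$.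
Since $|d(u)-d(u')|\le1$, we have $\ell\ge2\max(d(u),d(u'))$, so going from $x$ to a vertex of $C$
along $T$ is a shortest way in $C$.

(b) Let $\ell$ be the length of $C$. Delete from $C$ the edge opposite $x$ if $\ell$ is odd, or one of
the two edges at the vertex antipodal to $x$ if $\ell$ is even. What remains is the union of two paths
from $x$ that meet only in $x$ and are shortest paths in $G$. Choose parents along these paths, and
extend to a BFS tree $T$. Then $T[V(C)]$ is $C$ without the deleted edge, $(C,T[V(C)])$ is a rooted pair,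
and $V(C)$ is closed under taking parents.

Now let $H\subseteq G$ be $2$-connected such that $U=V(H)\ne V(G)$ contains $x$ and is closed under taking
parents, and $T[U]\subseteq H$. We look for an edge $wz$ that leaves a part of $T$ hanging below $U$ and
can be used to close an ear. There is a vertex outside $U$ whose parent $a$ is in $U$. Let
$\mathcal D$ consist of all children of $a$ outside $U$ and all vertices below them in $T$. As $U$
is closed under taking parents, $\mathcal D\cap U=\emptyset$. Since $G-a$ is connected and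
$U\setminus\{a\}\ne\emptyset$, some edge $wz$ of $G$ has $w\in\mathcal D$ and
$z\notin\mathcal D\cup\{a\}$. It is not a tree edge, because the $T$-neighbors of $w$ are in
$\mathcal D\cup\{a\}$. Let $b$ be the last vertex of $U$ on the $T$-path from $x$ to $z$. If $b$ were
equal to $a$, the next vertex on this path would be a child of $a$ outside $U$, and $z$ would be in
$\mathcal D$. So $b\ne a$. Add to $H$ the $T$-path from $a$ to $w$, which lies in $\mathcal D\cup\{a\}$,
the edge $wz$, and the $T$-path from $b$ to $z$, which meets $U$ only in $b$ and avoids $\mathcal D$ because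
$z\notin\mathcal D$ and $\mathcal D$ is closed under going down in $T$. Together these form a path with
distinct ends $a,b$ in $U$, and its inner vertices, at least $w$, are outside $U$. So the new graph
$H'$ is $2$-connected. Its vertex set is closed under taking parents, and $T[V(H')]$ consists of $T[U]$ and
all edges of the added path except $wz$; in particular it is a tree contained in $H'$. Therefore the
distances from $x$ in $H'$ and in $T[V(H')]$ are those in $G$, and
$(H',T[V(H')])$ is a rooted pair that arises from $(H,T[U])$ by adding an ear.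

Starting with $C$ and repeating this step we arrive at a spanning subgraph $H_k$. For all $v\ne x$ and
$y\ne v$ we have $d_{G-v}(x,y)\le d_{H_k-v}(x,y)$, while $d_G(x,y)=d_{H_k}(x,y)$. Hence
$R_x(G)\le R_x(H_k)$.
\end{proof}

By Lemma~\ref{lem:cycle}, the potential at the start is $\Phi(H_0)=\eta(\ell)$, and
\eqref{eq:goal} follows once we know that $\Phi$ never decreases when an ear is added.

\begin{example}\label{ex:pentagon}
Let $H$ be the pentagon $x\,u_1\,u_2\,y_2\,y_1$ and let $T$ be the pentagon without the edge $u_2y_2$. Here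
$n=5$, $\sigma=6$, $e(u_2)=e(y_2)=1$, $R=2$ and $\Phi(H)=12$. Add one vertex $w$ with parent $a=u_1$,
so $d(w)=2$. We compare two ears, which differ in the other neighbor $b$ of $w$.

If $b=y_2$, then after deleting $u_1$ we reach $w$ via $y_1,y_2$ in
three steps, so $e'(w)=1$. Old delays do not change, and $\Phi(H')=4\cdot8-3\cdot3=23$.

If $b=u_2$, then deleting $u_1$ also delays $b$, by $1$. From $b$ it takes
one more step to $w$. Hence $w$ has distance $4$ instead of $2$, $e'(w)=2$, and
$\Phi(H')=4\cdot8-3\cdot4=20$.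

In both cases $\Phi$ increases by $\sigma+(n'-2)d(w)-3e'(w)$, where $n'=6$. The second kind of ear is the
dangerous one: the delay $t_a(b)$ caused by $a$ in the old graph is passed on to the new
vertex.
\end{example}

\subsection{Delays on an ear}

Let $(H',T')$ arise from $(H,T)$ by adding an ear. Primes denote quantities of $H'$, and
\[
\alpha=d(a),\quad \beta=d(b),\quad \varepsilon=d(z)-d(w)\in\{-1,0,1\},\quad r=p-q,\quad
P=\tfrac{p(p+1)}2,\quad Q=\tfrac{q(q+1)}2 .
\]
Here $|\varepsilon|\le1$ because $wz$ is an edge of $H'$. Then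
\begin{equation}\label{eq:beta}
\beta+q=\alpha+p+\varepsilon,\qquad \beta=\alpha+r+\varepsilon,
\end{equation}
$n'=n+p+q$ and $\sigma'=\sigma+\sigma_Y$, where $\sigma_Y=p\alpha+P+q\beta+Q$ is the sum of the new levels.
Put
\[
c_i=2(p-i)+1+\varepsilon\ge0\qquad(1\le i\le p).
\]
This is the loss if one reaches $w_i$ from the wrong end of the ear: the way from $x$ along $T'$ to
$z$, over $zw$ and back up to $w_i$ has length $d(z)+1+(p-i)=d(w_i)+c_i$ by \eqref{eq:beta}.
Interchanging the sides replaces $(a,p,\alpha,\varepsilon)$ by $(b,q,\beta,-\varepsilon)$ and vice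
versa.

For the side $W$, if it is nonempty, we distinguish three cases:
\[
\text{\textbf{I}: } a\ne x,\ a\notin A(b);\qquad
\text{\textbf{II}: } a\ne x,\ a\in A(b);\qquad
\text{\textbf{III}: } a=x .
\]
Put $\theta=e(a)$ in Case I and $\theta=e(a)+t_a(b)$ in Case II. The side $Z$ is treated in the same way,
with the sides interchanged.

\begin{lemma}\label{lem:delays}
\begin{enumerate}
\item[(a)] $e'(y)\le e(y)$ for every old $y\ne x$.
\item[(b)] $m'(y)\le m(y)$ for every old $y\ne x,a,b$, and also for $y=a\neq x$ if $p=0$.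
\item[(c)] Let $p\ge1$. Then $m'(w_p)=0$. In Cases I and II,
\begin{align}
e'(w_k)&\le\theta+kc_k&&(1\le k\le p),\label{eq:e12}\\
e'(w_{k-1})+m'(w_{k-1})&\le\theta+kc_k+2(k-1)&&(2\le k\le p),\label{eq:em12}
\end{align}
and \eqref{eq:em12} also holds for $k=1$, that is for $w_0=a$, unless $m'(a)\le m(a)$. In Case III,
\begin{align}
e'(w_k)&\le(k-1)c_k&&(1\le k\le p),\label{eq:e3}\\
e'(w_{k-1})+m'(w_{k-1})&\le(k-1)c_k+2(k-2)&&(2\le k\le p).\label{eq:em3}
\end{align}
\end{enumerate}
\end{lemma}

\begin{proof}
If $y$ and $v$ are old, then $t'_v(y)\le t_v(y)$ because $H-v\subseteq H'-v$. No new vertex is on the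
tree path to an old one. This proves (a).

Next we bound the delays of the new vertices. For $v\in A(a)$ go from $x$ to $a$ in $H-v$ and on to
$w_i$. This gives $t'_v(w_i)\le t_v(a)$, and in the same way $t'_v(z_j)\le t_v(b)$ for $v\in A(b)$.
For $v=w_j$ with $1\le j<i$ the way through $z$ described above avoids $v$, so
$t'_{w_j}(w_i)\le c_i$. For $v=a\ne x$ and $a\notin A(b)$ this way avoids $a$ as well, so
$t'_a(w_i)\le c_i$. For $v=a\ne x$ and $a\in A(b)$ we first go from $x$ to $b$ in $H-a$, which is
longer than the tree path by $t_a(b)$, and then via $z$ and $w$ to $w_i$. So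
$t'_a(w_i)\le t_a(b)+c_i$.

(b) For old $y\ne x,a,b$, the old descendants of $y$ are delayed by at most $m(y)$. New vertices $w_i$ are
descendants of $y$ only if $y\in A(a)$, and then they are delayed by at most $t_y(a)\le m(y)$. The same
applies to the $z_j$ with $b$ for $a$. For $y=a\ne x$, old descendants are delayed by at most $m(a)$, and
the $z_j$ are descendants of $a$ only if $a\in A(b)$, and then are delayed by at most $t_a(b)\le m(a)$. If
$p=0$, there are no others.

(c) The vertex $w_p$ has no descendant. The set $A'(w_k)$ consists of $A(a)$, of $a$ if $a\ne x$, and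
of $w_1,\dots,w_{k-1}$. Adding up the delays gives \eqref{eq:e12} and \eqref{eq:e3}. For
$2\le k\le p$ the descendants of $w_{k-1}$ are $w_k,\dots,w_p$, so
$m'(w_{k-1})\le\max_{i\ge k}c_i=c_k$. Since $c_{k-1}=c_k+2$, inequalities \eqref{eq:em12} and
\eqref{eq:em3} follow from \eqref{eq:e12}, \eqref{eq:e3} and
\[
(k-1)c_{k-1}+c_k=kc_k+2(k-1),\qquad (k-2)c_{k-1}+c_k=(k-1)c_k+2(k-2).
\]
Finally let $a\ne x$. By the proof of (b), descendants of $a$ other than the $w_i$ are delayed by at most
$m(a)$. So if $m'(a)>m(a)$, then $m'(a)$ is the delay of some $w_i$. As $c_i\le c_1$, this gives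
$m'(a)\le c_1$ in Case I and $m'(a)\le t_a(b)+c_1$ in Case II. With
$e'(a)\le e(a)$ we get $e'(a)+m'(a)\le\theta+c_1$.
\end{proof}

\section{How much delay can one vertex suffer?}\label{sec:vertex}

If an ear has only one new vertex $y$, then by Lemma~\ref{lem:delays}(a)
\[
\Phi(H')-\Phi(H)\ge\sigma+(n'-2)d(y)-3e'(y)=\sigma'+(n'-3)d(y)-3e'(y).
\]
So for such ears what we need is inequality (A) below, for the vertex $y$ in $H'$:
\begin{align*}
\text{(A)}\quad&3e(y)\le\sigma+(n-3)d(y),\\
\text{(B)}\quad&3\bigl(e(y)+m(y)\bigr)\le\sigma+(n-3)\bigl(d(y)+1\bigr).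
\end{align*}
In Case I, the bound $e'(w_k)\le e(a)+kc_k$ lets us pass (A) from $a$ to $w_k$. In Case II,
however, the delay $t_a(b)$ is added, and (A) for $a$ does not control it. All we know is $t_a(b)\le
m(a)$. This is the reason for carrying along (B). It says that, with the same $n$ and $\sigma$, the bound (A)
would still hold for an imaginary child of $y$, one level further down, that suffers all delays of $y$ and, in
addition, the largest delay that $y$ can cause. Note that if $m(y)=0$, then (A) implies (B).

\begin{proposition}\label{prop:AB}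
Let $(H,T)$ be a rooted pair that arises from a cycle, rooted as in Lemma~\ref{lem:cycle}, by
successively adding ears. Then (A) and (B) hold for all vertices $y\ne x$ of $H$.
\end{proposition}

The proof, by induction on the number of ears, occupies the rest of this section.

\subsection{The cycle}

Let $H$ be a cycle of length $\ell=n$. For $D\ge2$, since $\sigma\ge(\ell^2-1)/4$,
\begin{align*}
&4\bigl[\sigma+(\ell-3)D-3(D-1)(\ell-2D)-6(D-2)\bigr]\\
&\qquad\ge\ell^2-8D\ell+12\ell+24D^2-36D-1-24(D-2)\\
&\qquad=(\ell-4D+6)^2+8D^2-12D+11>0 .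
\end{align*}
By Lemma~\ref{lem:cycle} this gives (A) for vertices at level $D\ge2$. At level $1$, (A) is trivial
as $e(y)=0$. If $y\ne x$ has a descendant and $D=d(y)+1$, then $m(y)=\ell-2D$ and
\[
e(y)+m(y)=(D-2)(\ell-2D+2)+\ell-2D=(D-1)(\ell-2D)+2(D-2),
\]
so the same inequality gives (B). If $y$ has no descendant, then (B) follows from (A).

\subsection{Adding an ear: one inequality for both (A) and (B)}

Let $(H',T')$ arise from $(H,T)$ by adding an ear, and assume that (A) and (B) hold for $H$. Since
$\sigma'\ge\sigma$ and $n'\ge n$, parts (a) and (b) of Lemma~\ref{lem:delays} show that (A) persists for all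
old vertices $y\neq x$, that (B) persists for all old vertices $y\ne x,a,b$, and also for an end of the ear
other than $x$ whose side is empty. By symmetry, it remains to prove, if $p\ge1$, (A) and (B) for the $w_i$,
and (B) for $a$ if $a\ne x$.

The right-hand side of (A) at $w_k$ and that of (B) at $w_{k-1}$ are the same, namely
$\sigma'+(n'-3)(\alpha+k)$. Therefore, in Cases I and II it suffices to prove
\begin{equation}\label{eq:key12}
\sigma'+(n'-3)(\alpha+k)\ge3\theta+3kc_k+6(k-1)\qquad(1\le k\le p).
\end{equation}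
Indeed, by \eqref{eq:e12} this gives (A) for all $w_k$, and (B) for $w_p$ because $m'(w_p)=0$. By
\eqref{eq:em12} it gives (B) for $w_1,\dots,w_{p-1}$ and, with $k=1$, (B) for $a$ unless
$m'(a)\le m(a)$. In the latter case (B) for $a$ is inherited from $H$.

In Case III the vertex $w_1$ is at level $1$, so (A) is trivial for it. With \eqref{eq:e3} and \eqref{eq:em3} we see
in the same way that it suffices to prove
\begin{equation}\label{eq:key3}
\sigma'+(n'-3)k\ge3(k-1)c_k+6(k-2)\qquad(2\le k\le p).
\end{equation}

In most cases we shall meet the quadratic polynomial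
\[
\Psi_\kappa(k)=12k^2-2k(3p+q+\kappa)+p^2+q^2 .
\]
Completing the square in $k$ gives
\begin{equation}\label{eq:psi}
12\Psi_\kappa(k)=(12k-3p-q-\kappa)^2+3r^2+8q^2-6\kappa p-2\kappa q-\kappa^2 .
\end{equation}
In the lower bounds below, the square in \eqref{eq:psi} is always dropped, and the terms $3r^2$ and $8q^2$
are dropped unless they are displayed. Throughout, $p\ge1$.

\subsection{Case I: $a\neq x$ and $a\notin A(b)$}

Here $\alpha\ge1$ and $\beta\ge0$. By (A) for $a$ in $H$, $3\theta\le\sigma+(n-3)\alpha$. So \eqref{eq:key12}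
follows from $f(k)\ge0$, where
\begin{align}
f(k)&=\sigma_Y+(p+q)(\alpha+k)+(n-3)k-3kc_k-6(k-1)\notag\\
&=\alpha(2p+q)+\beta q+P+Q+6k^2+k(n-5p+q-12-3\varepsilon)+6. \label{eq:f}
\end{align}
The main negative term is $-5pk$, and we balance it by a lower bound on $n$. Which bound is better
depends on which of $a,b$ is farther from $x$.

\medskip\noindent\textbf{I.1: $\beta\ge\alpha$.} By Lemma~\ref{lem:basic}(a),
$n\ge2\beta=2(\alpha+p-q+\varepsilon)$. Hence
\begin{equation}\label{eq:fbound}
f(k)\ge\alpha(2p+q+2k)+\beta q+P+Q+6k^2-k(3p+q+12+\varepsilon)+6,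
\end{equation}
and since $\alpha,\beta\ge1$,
\[
2f(k)\ge\Psi_{10+\varepsilon}(k)+5p+5q+12 .
\]
By \eqref{eq:psi} with $\kappa=10+\varepsilon$, $24f(k)$ is at least
\[
\begin{aligned}
\varepsilon=1:&\quad 3r^2-6p+38q+23=3(r-1)^2+32q+20>0,\\
\varepsilon=0:&\quad 40q+44>0,\\
\varepsilon=-1:&\quad 6p+42q+63>0.
\end{aligned}
\]

\medskip\noindent\textbf{I.2: $\beta\le\alpha-1$.} By \eqref{eq:beta} this means $q\ge p+s$ with
$s=1+\varepsilon\in\{0,1,2\}$. With $n\ge2\alpha$, $\alpha\ge1$ and $\beta\ge0$, \eqref{eq:f} gives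
\[
2f(k)\ge p^2+q^2+5p+3q+12+12k^2-2k(5p-q+7+3s).
\]
The right-hand side increases with $q\ge0$, so it is at least its value at $q=p+s$, which is
\begin{align*}
&2p^2-8kp+12k^2-(14+4s)k+(8+2s)p+s^2+3s+12\\
&\qquad=2(p-2k)^2+\bigl(2k-s-\tfrac72\bigr)^2+(8+2s)p-4s-\tfrac14 .
\end{align*}
This is at least $8-2s-\frac14>0$, as $p\ge1$ and $s\le 2$.

\subsection{Case II: $a\ne x$ and $a\in A(b)$}

Here $\beta\ge\alpha+1\ge2$, so $r+\varepsilon\ge1$, and $\theta=e(a)+t_a(b)$ with $t_a(b)\le m(a)$.

\medskip\noindent\textbf{II.1: $\alpha\ge2$.} Then $\beta\ge3$. By (B) for $a$ in $H$,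
$3\theta\le\sigma+(n-3)(\alpha+1)$. So \eqref{eq:key12} follows from $F(k):=f(k)-(n-3)\ge0$. The coefficient
of $n$ in $F(k)$ is $k-1\ge0$, so we may again replace $n$ by its lower bound
$2\beta=2(\alpha+p-q+\varepsilon)$. In $f(k)$ this replacement gives the right-hand side of
\eqref{eq:fbound}, hence
\[
F(k)\ge\alpha(2p+q+2k-2)+\beta q+P+Q+6k^2-k(3p+q+12+\varepsilon)-2p+2q-2\varepsilon+9,
\]
and with $\alpha\ge2$, $\beta\ge3$,
\[
2F(k)\ge\Psi_{8+\varepsilon}(k)+5p+15q+10-4\varepsilon .
\]
By \eqref{eq:psi} with $\kappa=8+\varepsilon$, $24F(k)$ is at least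
\[
\begin{aligned}
\varepsilon=1:&\quad 3r^2+6p+162q-9\ge0,\\
\varepsilon=0:&\quad 12p+164q+56>0,\\
\varepsilon=-1:&\quad 18p+166q+119>0.
\end{aligned}
\]
The expression in the first line is positive if $q\ge1$, and equals $3(p-1)(p+3)\ge0$ if $q=0$.

\medskip\noindent\textbf{II.2: $\alpha=1$.} Now (B) for $a$ is too weak: for $p=1$, $q=0$,
$\varepsilon=1$, $k=1$ one has $F(1)=\sigma_Y+(\alpha+1)-3c_1=2+2-6<0$. But for such a
vertex $a$ the delay has a simple bound. We have $e(a)=0$, so $\theta=t_a(b)\le n-2-\beta$ by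
Lemma~\ref{lem:basic}(b), while $\sigma\ge n+\beta(\beta-2)$ by Lemma~\ref{lem:basic}(a). So
\eqref{eq:key12} follows from $G(k)\ge0$, where
\[
G(k)=n+\beta^2-2\beta+\sigma_Y+(n+p+q-3)(1+k)-3(n-2-\beta)-3kc_k-6(k-1).
\]
The coefficient of $n$ is again $k-1\ge0$, and $n\ge2\beta$ gives
\[
G(k)\ge\beta^2-\beta+q\beta+2p+q+9+P+Q+6k^2+k(2\beta-5p+q-12-3\varepsilon).
\]
With $\beta=1+p-q+\varepsilon$, so that $\beta^2-\beta+q\beta=\beta(p+\varepsilon)$, this becomes
\[
2G(k)\ge\Psi_{10+\varepsilon}(k)+5p+3q+18+2\beta(p+\varepsilon).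
\]
By \eqref{eq:psi} with $\kappa=10+\varepsilon$, $24G(k)$ is at least
\[
\begin{aligned}
\varepsilon=1:&\quad -6p+14q+95+24\beta(p+1)>0,\\
\varepsilon=0:&\quad 16q+116+24\beta p>0,\\
\varepsilon=-1:&\quad 6p+18q+135+24\beta(p-1)>0.
\end{aligned}
\]

\subsection{Case III: $a=x$}

Here $\alpha=0$ and $\beta=p-q+\varepsilon\ge1$. We have to prove \eqref{eq:key3}, that is $g(k)\ge0$ for $2\le k\le p$,
where
\[
g(k)=\sigma+P+q\beta+Q+(n+p+q-3)k-3(k-1)c_k-6(k-2).
\]
Since $3(k-1)c_k=3k(2p+1+\varepsilon)-6k^2-3(2p+1+\varepsilon)+6k$ and $n\ge2\beta=2(p-q+\varepsilon)$,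
\[
g(k)\ge\sigma+P+q\beta+Q+6k^2-k(3p+q+18+\varepsilon)+6p+15+3\varepsilon,
\]
that is,
\[
2g(k)\ge\Psi_{18+\varepsilon}(k)+13p+q+30+6\varepsilon+2\sigma+2q\beta .
\]
With $\sigma\ge2$, $q\beta\ge q$ and \eqref{eq:psi} for $\kappa=18+\varepsilon$, $24g(k)$ is at least
\[
\begin{aligned}
\varepsilon=1:&\quad 42p+8q^2-2q+119>0,\\
\varepsilon=0:&\quad 48p+84>0,\\
\varepsilon=-1:&\quad 54p+2q+47>0.
\end{aligned}
\]
This completes the induction and the proof of Proposition~\ref{prop:AB}. \qed

\section{The potential does not decrease}\label{sec:potential}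

For ears with more than one new vertex, (A) in $H'$ is not enough: the increase of $\Phi$ contains only
$\sigma$ for each new vertex, while the right-hand side of (A) in $H'$ contains $\sigma'$, which includes the
levels of all new vertices. Instead we use (A) and (B) for $a$ in $H$ and add up the
bounds for the new vertices of one side.

\begin{proposition}\label{prop:potential}
Let $(H',T')$ arise from $(H,T)$ by adding an ear, and suppose that (A) and (B) hold for all vertices
$y\ne x$ of $H$. Then $\Phi(H')\ge\Phi(H)$.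
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:delays}(a), $R'\le R+\sum_{y\in W\cup Z}e'(y)$. Also
\[
(n'-2)\sigma'-(n-2)\sigma=(p+q)\sigma+(n'-2)\sigma_Y .
\]
Since $\sigma_Y$ is the sum of the levels of the new vertices, $\Phi(H')-\Phi(H)\ge S_W+S_Z$, where
\[
S_W=\sum_{i=1}^p\bigl[\sigma+(n'-2)(\alpha+i)-3e'(w_i)\bigr]
\]
and $S_Z$ is defined analogously. An empty side contributes $0$. By symmetry it suffices to show that
$S_W\ge0$ if $p\ge1$. We use
\begin{equation}\label{eq:sumic}
3\sum_{i=1}^p ic_i=3(2p+1+\varepsilon)P-2(2p+1)P=P(2p+1+3\varepsilon),\qquad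
\sum_{i=1}^pc_i=p(p+\varepsilon).
\end{equation}

\medskip\noindent\textbf{Case I.} By \eqref{eq:e12} and (A) for $a$, $3e'(w_i)\le\sigma+(n-3)\alpha+3ic_i$,
hence
\[
S_W\ge p(p+q+1)\alpha+P(n-r-3-3\varepsilon).
\]

First let $\beta\ge\alpha$, that is $r\ge-\varepsilon$. As $n\ge2\beta$ and $\alpha\ge1$, we have
$n\ge2(1+r+\varepsilon)$, and
\[
S_W\ge p(p+q+1)+P(r-1-\varepsilon).
\]
If $\varepsilon=-1$, then $r\ge1$ and both terms are nonnegative. If $\varepsilon=0$, then $r\ge0$ and
$S_W\ge p(p+q+1)-P\ge0$. If $\varepsilon=1$ and $r\ge0$, then $S_W\ge p(p+q+1)-2P=pq\ge0$. If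
$\varepsilon=1$ and $r=-1$, then $q=p+1$ and $S_W\ge2p(p+1)-3P=P\ge0$.

Now let $\beta\le\alpha-1$, that is $q\ge p+1+\varepsilon$. With $n\ge2\alpha\ge2$ we get
\[
S_W\ge p(p+q+1)+P(q-p-1-3\varepsilon).
\]
The right-hand side increases with $q$. At $q=p+1+\varepsilon$ its second term is $-2\varepsilon P$. This is
nonnegative for $\varepsilon\le0$, and for $\varepsilon=1$ the right-hand side is $p(2p+3)-p(p+1)>0$.

\medskip\noindent\textbf{Case II.} Recall that $\beta\ge\alpha+1$, so $r+\varepsilon\ge1$.

First let $\alpha\ge2$. By \eqref{eq:e12} and (B) for $a$,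
$3e'(w_i)\le\sigma+(n-3)(\alpha+1)+3ic_i$, hence
\[
S_W\ge p(p+q+1)\alpha-(n-3)p+P(n-r-3-3\varepsilon).
\]
The coefficient of $n$ is $P-p\ge0$. Inserting $n\ge2\beta=2(\alpha+r+\varepsilon)$ and then $\alpha\ge2$,
\begin{align*}
S_W&\ge\alpha(2p^2+pq)+P(r-3-\varepsilon)-2p(r+\varepsilon)+3p,\\
\frac2p\,S_W&\ge4(2p+q)+(p+1)(r-3-\varepsilon)-4(r+\varepsilon)+6\\
&=(p+1)(r+1-\varepsilon)+8q+2-4\varepsilon ,
\end{align*}
where the last step uses $4(2p+q)-4r=4p+8q$. Since $r\ge1-\varepsilon$, this is positive if $\varepsilon\le0$.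
If $\varepsilon=1$, it equals $(p+1)r+8q-2$ with $r\ge0$. For $r\ge1$ this is nonnegative because
$p+1\ge2$, and for $r=0$ it is at least $6$ because $q=p\ge1$.

Now let $\alpha=1$. Then $e(a)=0$, and $e'(w_i)\le t_a(b)+ic_i\le n-2-\beta+ic_i$ by
\eqref{eq:e12} and Lemma~\ref{lem:basic}(b), while $\sigma\ge n+\beta(\beta-2)$ by
Lemma~\ref{lem:basic}(a). So
\[
S_W\ge p(n+\beta^2-2\beta)+(n+p+q-2)(p+P)-3p(n-2-\beta)-P(2p+1+3\varepsilon).
\]
Again the coefficient of $n$ is $P-p\ge0$. Inserting $n\ge2\beta$, and $\beta=1+r+\varepsilon$ in the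
coefficient of $P$, gives
\[
S_W\ge P(r-1-\varepsilon)+p(\beta^2-\beta+p+q+4).
\]
Here $r-1-\varepsilon\ge-2\varepsilon$ and $\beta\ge2$. If $\varepsilon\le0$, both terms are nonnegative. If
$\varepsilon=1$, then $S_W\ge-p(p+1)+p(p+6)>0$.

\medskip\noindent\textbf{Case III.} By \eqref{eq:e3} and \eqref{eq:sumic},
\[
S_W\ge p\sigma+P(n-r-3-3\varepsilon)+3p(p+\varepsilon).
\]
As $r=\beta-\varepsilon$ and $n\ge2\beta\ge\beta+1$, we have
$n-r-3-3\varepsilon\ge-2-2\varepsilon$. Hence
\[
S_W\ge p\sigma-(1+\varepsilon)p(p+1)+3p(p+\varepsilon),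
\]
and the last two terms add up to $p^2+p$, $2p^2-p$, $3p(p-1)$ for $\varepsilon=1,0,-1$. So
$S_W>0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
The cycle exists by Lemma~\ref{lem:build}(a). Given $C$, take $H_0,\dots,H_k$ from
Lemma~\ref{lem:build}(b). By Lemma~\ref{lem:cycle} and Propositions~\ref{prop:AB}
and~\ref{prop:potential},
\[
\eta(\ell)=\Phi(H_0)\le\Phi(H_1)\le\dots\le\Phi(H_k)=(n-2)\sigma_G(x)-3R_x(H_k)
\le(n-2)\sigma_G(x)-3R_x(G),
\]
which is \eqref{eq:goal}. If $G=C$, then $k=0$, $H_0=G$, and equality holds.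
\end{proof}

With Section~\ref{sec:delays} this also proves Theorem~\ref{thm:average}.

\section{Graphs with cut vertices}\label{sec:cut}

If $G$ has a cut vertex, we cannot average over all vertices. We recall the structure of such graphs.
A \emph{block} of $G$ is a maximal connected subgraph without a cut vertex of its own. In a connected graph
of order at least $2$, every block is a $K_2$ or $2$-connected, and if two blocks share a vertex, then they
share only one, and it is a cut vertex of $G$. A connected graph with a cut vertex has at least two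
\emph{end blocks}, that is, blocks containing exactly one cut vertex of $G$. We average over the vertices of
a smallest end block, except its cut vertex.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
If $G$ is $2$-connected, then every $G-v$ is connected, and by \eqref{eq:average} some $v$ is as
required.

Otherwise $G$ has a cut vertex. If $n=3$, then $G=P_3$, and deleting a leaf gives
$\mu(K_2)/\mu(P_3)=1/\frac43=\frac34<\frac43$. So let $n\ge4$. Let $B$ be an end block with the fewest
vertices, $b=|V(B)|$, and let $c$ be the cut vertex of $G$ in $B$. Put $G'=G-(V(B)\setminus\{c\})$ and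
$N=n-b=|V(G')|-1$. Another end block without its cut vertex has at least $b-1$ vertices and is disjoint from
$B$. So $N\ge b-1\ge1$, and
\begin{equation}\label{eq:n2b}
n\ge2b-1 .
\end{equation}
Put $S=\sigma(B)$, $s=\sigma_B(c)$, $S'=\sigma(G')$, $s'=\sigma_{G'}(c)$. For $v\in B-c$ the graphs
$B-v$ and $G-v$ are connected. As all paths between $B$ and $G'$ pass through $c$,
\[
\sigma(G)=S+Ns+S'+(b-1)s',\qquad
\sigma(G-v)=\sigma(B-v)+N\sigma_{B-v}(c)+S'+(b-2)s'.
\]
If $b\ge3$, then $B$ is $2$-connected. Theorem~\ref{thm:average} for $B$ gives (from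
\eqref{eq:average}, after dropping the term $v=c$, and from \eqref{eq:rootaverage} with root $c$)
\[
\sum_{v\in B-c}\sigma(B-v)<\tfrac43(b-2)S,\qquad\sum_{v\in B-c}\sigma_{B-v}(c)<\tfrac43(b-2)s .
\]
If $b=2$, then both sums are $0$. So in all cases
\begin{equation}\label{eq:blocksum}
\sum_{v\in B-c}\sigma(G-v)\le\tfrac43(b-2)(S+Ns)+(b-1)S'+(b-1)(b-2)s',
\end{equation}
with strict inequality if $b\ge3$. We claim that
\begin{equation}\label{eq:blockgoal}
\sum_{v\in B-c}\sigma(G-v)<\tfrac43(b-1)\Bigl(1-\frac2n\Bigr)\sigma(G).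
\end{equation}
Then some $v\in B-c$ satisfies $\sigma(G-v)<\frac43\cdot\frac{n-2}n\,\sigma(G)$, and
$\mu(G-v)/\mu(G)<\frac43$ by \eqref{eq:mu}, which holds whenever $G$ and $G-v$ are connected. To prove the
claim we insert
$\sigma(G)=(S+Ns)+\bigl(S'+(b-1)s'\bigr)$ in \eqref{eq:blockgoal} and compare it with
\eqref{eq:blocksum}, first for the part in $S+Ns$ and then for the part in $S',s'$.

\medskip\noindent\emph{The part in $S+Ns$.} We need $b-2\le(b-1)(1-\frac2n)$, that is $n\ge2(b-1)$. This holds
by \eqref{eq:n2b}; it is here that we use that $B$ is a smallest end block. For $b=2$ the inequality is strict, and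
$S+Ns>0$.

\medskip\noindent\emph{The part in $S',s'$.} After division by $b-1$ we need
\begin{equation}\label{eq:sprime}
S'\Bigl[1-\tfrac43\Bigl(1-\frac2n\Bigr)\Bigr]\le
s'\Bigl[\tfrac43(b-1)\Bigl(1-\frac2n\Bigr)-(b-2)\Bigr].
\end{equation}
If $n\ge8$, then $\frac43(1-\frac2n)\ge1$. So the left bracket is at most $0$ and the right one is at least
$(b-1)-(b-2)=1$. Now let $4\le n\le7$. The left bracket is $\frac{8-n}{3n}>0$, so we need an upper bound on
$S'$. By the triangle inequality through $c$,
\[
S'\le\sum_{\{u,w\}\subseteq V(G')}\bigl(d_{G'}(u,c)+d_{G'}(c,w)\bigr)=Ns',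
\]
as every vertex of $G'$ is in $N$ pairs. After multiplication by $3n$ we see that \eqref{eq:sprime} follows from
\[
(8-n)N\le4(b-1)(n-2)-3n(b-2)=4(n-2)-(8-n)(b-2).
\]
Since $N+b-2=n-2$, this says $(8-n)(n-2)\le4(n-2)$, which is true for $n\ge4$.

\medskip
Both parts together prove \eqref{eq:blockgoal}. The inequality is strict because \eqref{eq:blocksum} is strict
if $b\ge3$, and because of the part in $S+Ns$ if $b=2$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{DGT} \emph{Distance in Graphs: Trees},
\url{https://combinatorialpress.com/article/jcmcc/Volume%20024/vol-24-paper%204.pdf}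
\end{thebibliography}

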